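# The closed span of the functions $\rho_\alpha$ in $L^p(0,1)$ and the zeros of $\zeta$

## 1. The theorem $N_p=R_p$

Let $\rho(x)=x-\lfloor x\rfloor$ be the fractional part of the real number $x$. For $0<\alpha<1$ and $0<t<1$ put
$$\rho_\alpha(t)=\rho(\alpha/t)-\alpha\,\rho(1/t).$$
Functions are complex valued, $\frac1p+\frac1q=1$, and for $f\in L^p(0,1)$ the Mellin transform is
$$Mf(s)=\frac1{\sqrt{2\pi}}\int_0^1 f(t)\,t^{s-1}\,dt .$$
We write $\mathrm{span}_{L^p(0,1)}$ for the closed linear span in $L^p(0,1)$, and $\zeta$ for the Riemann zeta function.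

**Theorem 1.** For every $1<p<\infty$,
$$N_p:=\mathrm{span}_{L^p(0,1)}\{\rho_\alpha:\ 0<\alpha<1\}\;=\;R_p:=\Big\{f\in L^p(0,1):\ \frac{Mf(s)}{\zeta(s)}\ \text{is holomorphic in}\ \Re s>\tfrac1p\Big\}.$$

The theorem is unconditional: the Riemann hypothesis is not used. Let us read the two sides.

The left side is about approximation: which $f$ are $L^p$-limits of finite sums $\sum c_j\rho_{\alpha_j}$? The right side is about zeros. If $\Re s>1/p$, then $|t^{s-1}|^q=t^{q(\Re s-1)}$ with $q(\Re s-1)>-1$. So $t^{s-1}\in L^q(0,1)$, and $Mf$ is defined and holomorphic in $\Re s>1/p$ by Hölder's inequality. Write $\operatorname{ord}_{s_0}G$ for the order of vanishing of a holomorphic $G$ at $s_0$ ($0$ if $G(s_0)\ne0$, $+\infty$ if $G\equiv0$). Let $m(s_0)$ be the multiplicity of $s_0$ as a zero of $\zeta$, with $m(s_0)=0$ if $s_0$ is not a zero. Then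
$$f\in R_p\iff \operatorname{ord}_{s_0}Mf\ge m(s_0)\ \text{ for all } \Re s_0>1/p .$$
The pole of $\zeta$ at $1$ imposes nothing, since $1/\zeta$ is holomorphic there. So the theorem says that $f$ can be approximated by the $\rho_\alpha$ as soon as $Mf$ vanishes at every zero of $\zeta$ in $\Re s>1/p$, to at least the right order.

As an example, take $f=1$. Then $\sqrt{2\pi}\,Mf(s)=1/s$ never vanishes, so $1\in R_p$ exactly when $\zeta$ has no zeros in $\Re s>1/p$. Together with Theorem 1 this gives Beurling's criterion: for $1<p<\infty$, $\zeta$ has no zeros in $\Re s>1/p$ if and only if $N_p=L^p(0,1)$. Indeed, without zeros $R_p=L^p$; and if $N_p=L^p$, then $1\in R_p$, so there are no zeros. If the Riemann hypothesis holds, then for $1<p\le2$ both sides are all of $L^p(0,1)$. For $p=2$ the equality in Theorem 1 is a theorem of Bercovici and Foias (1984). For $p\ne2$ the equality is posed as an open question in "The Nyman-Beurling Equivalent Form for the Riemann Hypothesis" (http://iml.univ-mrs.fr/%7Ebalazard/pdfdjvu/11.pdf).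 The proof below treats all $1<p<\infty$ at once.

The statement for real-valued $L^p$ follows: if a real $f$ lies in $R_p$ and $\sum c_j\rho_{\alpha_j}$ is close to $f$, then $\sum(\Re c_j)\rho_{\alpha_j}$ is at least as close, because the $\rho_\alpha$ are real.

Section 9 extends the result to dilation-invariant subspaces (Theorem 2), including $p=1$ and $p=\infty$.

## 2. The functions $\rho_\alpha$ by hand, and the inclusion $N_p\subset R_p$

Since the terms $\alpha/t$ cancel, $\rho_\alpha(t)=\alpha\lfloor 1/t\rfloor-\lfloor\alpha/t\rfloor$. For $\alpha=\frac12$ put $n=\lfloor1/t\rfloor$. Then $\lfloor 1/(2t)\rfloor=\lfloor n/2\rfloor$, so $\rho_{1/2}(t)=\frac n2-\lfloor\frac n2\rfloor$. Thus $\rho_{1/2}=\frac12$ on $(\frac1{n+1},\frac1n]$ for odd $n$, and $\rho_{1/2}=0$ there for even $n$. For $\Re s>1$ its transform can be computed at once: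
$$\sqrt{2\pi}\,M\rho_{1/2}(s)=\frac12\sum_{n\ \mathrm{odd}}\frac{n^{-s}-(n+1)^{-s}}{s}=\frac1{2s}\sum_{n\ge1}\frac{(-1)^{n-1}}{n^{s}}=\frac{(1-2^{1-s})\zeta(s)}{2s}.$$
So $\zeta$ appears as a factor. This is general.

**Mellin transform of $\rho_\alpha$.** For $\Re s>1$ we have $\zeta(s)=s\int_1^\infty\lfloor x\rfloor x^{-s-1}dx=\frac{s}{s-1}-s\int_1^\infty\rho(x)x^{-s-1}dx$. By analytic continuation, for $\Re s>0$,
$$\int_0^1\rho(1/t)t^{s-1}dt=\int_1^\infty\rho(x)x^{-s-1}dx=\frac1{s-1}-\frac{\zeta(s)}s .$$
(At $s=1$ the right side is read as a limit.) Substitute $t=\alpha v$ and use $\rho(1/v)=1/v$ for $v>1$: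
$$\int_0^1\rho(\alpha/t)t^{s-1}dt=\alpha^s\Big[\int_0^1\rho(1/v)v^{s-1}dv+\int_1^{1/\alpha}v^{s-2}dv\Big]=\alpha^s\Big[\frac1{s-1}-\frac{\zeta(s)}{s}\Big]+\frac{\alpha-\alpha^s}{s-1}=\frac{\alpha}{s-1}-\frac{\alpha^s\zeta(s)}s .$$
Subtracting $\alpha$ times the previous formula gives
$$\sqrt{2\pi}\,M\rho_\alpha(s)=\frac{\zeta(s)}{s}\,(\alpha-\alpha^s)\qquad(\Re s>0).\tag{1}$$

**Orders of vanishing.** At $s=1$ the pole of $\zeta$ cancels the zero of $\alpha-\alpha^s$, and the right side of (1) equals $-\alpha\log\alpha\neq0$. If $s_0\ne1$ and $\Re s_0>0$, then $\alpha^{s_0-1}$ is not constantly $1$ on $(0,1)$ (differentiate in $\alpha$). So some $\alpha$ has $\alpha^{s_0}\ne\alpha$, and for this $\alpha$ the order of $M\rho_\alpha$ at $s_0$ is exactly $m(s_0)$. In all cases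
$$\min_{\alpha}\ \operatorname{ord}_{s_0}M\rho_\alpha=m(s_0)\qquad(\Re s_0>0).\tag{2}$$
One $\alpha$ alone would not do: $M\rho_{1/2}$ has extra zeros at $1+2\pi ik/\log 2$, $k\in\mathbb Z\setminus\{0\}$.

**The inclusion $N_p\subset R_p$.** Let $\Re s_0>1/p$. Then $t^{s_0-1}(\log t)^k\in L^q(0,1)$, so $f\mapsto(Mf)^{(k)}(s_0)$ is a continuous functional on $L^p(0,1)$. For $k<m(s_0)$ it vanishes on every $\rho_\alpha$ by (2), hence on $N_p$. So every element of $N_p$ vanishes at $s_0$ to order at least $m(s_0)$.

**Dilations.** For $0<a\le1$ put $T_af(t)=f(t/a)$ for $0<t<a$ and $T_af(t)=0$ for $a\le t<1$. For $0<a<1$,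
$$T_a\rho_\alpha=\rho_{a\alpha}-\alpha\rho_a\quad\text{a.e. on }(0,1).\tag{3}$$
Indeed the right side is $\rho(a\alpha/t)-a\alpha\rho(1/t)-\alpha\rho(a/t)+\alpha a\rho(1/t)=\rho(a\alpha/t)-\alpha\rho(a/t)$. For $t<a$ this is $\rho_\alpha(t/a)$. For $t>a$ both arguments are below $1$, and it equals $\frac{a\alpha}t-\frac{\alpha a}t=0$. For instance $T_{1/2}\rho_{1/2}=\rho_{1/4}-\frac12\rho_{1/2}$. As $T_a$ is bounded on $L^p(0,1)$, (3) gives $T_aN_p\subset N_p$.

**Near $t=1$.** For $\max(\alpha,\frac12)<t<1$ we have $\rho_\alpha(t)=\frac\alpha t-\alpha(\frac1t-1)=\alpha$. So $\rho_\alpha$ does not vanish near $1$; this is used from Section 10 on.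

## 3. Logarithmic variable: right translations on $\mathbb R_+$

Dilations become translations under $t=e^{-x}$. For $f\in L^p(0,1)$ and $g\in L^q(0,1)$ put, for $x>0$,
$$\tilde f(x)=f(e^{-x})e^{-x/p},\qquad \tilde g(x)=g(e^{-x})e^{-x/q},$$
both extended by $0$ to $x<0$. These maps are isometries onto $L^p(\mathbb R_+)$ and $L^q(\mathbb R_+)$, since $\int|\tilde f|^pdx=\int|f(e^{-x})|^pe^{-x}dx=\int_0^1|f|^pdt$. Also $\int_0^1fg\,dt=\int\tilde f\tilde g\,dx$. With $\ell=\log(1/a)$, $T_af$ becomes $a^{1/p}\tilde f(x-\ell)$: a right translation, times a constant. With $z=s-\frac1p$,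
$$\sqrt{2\pi}\,Mf(s)=F(z):=\int_0^\infty\tilde f(x)e^{-zx}dx,\qquad\Re z>0 .$$
From now on we drop the tildes. Capital letters denote the transforms $\int(\cdot)\,e^{-zx}dx$, and $\check g(x)=g(-x)$. A subspace invariant under all $T_a$ is a subspace invariant under right translations. As an example, the constant function $1$ on $(0,1)$ becomes $e^{-x/p}$, with transform $1/(z+\frac1p)=1/s$.

**Example with no zero.** Let $\varphi(x)=e^{-x}$ on $\mathbb R_+$, so $\Phi(z)=1/(z+1)$. If $g\in L^q(\mathbb R_+)$ annihilates all right translates of $\varphi$, then $\int_y^\infty e^{-x}g(x)dx=0$ for all $y\ge0$. Differentiation gives $g=0$ a.e. So the translates of $\varphi$ span $L^p(\mathbb R_+)$.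

**Example with one zero.** Let $\Re z_0>0$, $c>0$, $\psi(x)=xe^{-cx}$ and $\varphi=\psi'-z_0\psi$ on $\mathbb R_+$. As $\psi(0)=0$, $\Phi(z)=(z-z_0)/(z+c)^2$. Suppose $g\in L^q(\mathbb R_+)$ annihilates all right translates of $\varphi$. Put
$$G(y)=\int_y^\infty\psi(x-y)g(x)dx=e^{cy}\int_y^\infty(x-y)e^{-cx}g(x)dx\qquad(y\ge0).$$
The second expression shows that $G$ is $C^1$ with $G'(y)=-\int_y^\infty\psi'(x-y)g(x)dx$. So the hypothesis on $g$ reads $-G'-z_0G=0$, that is, $G(y)=Ce^{-z_0y}$. Differentiating $e^{-cy}G(y)=\int_y^\infty(x-y)e^{-cx}g(x)dx$ twice gives $e^{-cy}g(y)$ a.e., hence $g(y)=C(z_0+c)^2e^{-z_0y}$. The annihilator is spanned by $e^{-z_0x}$, and the closed span of the translates of $\varphi$ is $\{f:F(z_0)=0\}$. This is the analogue of Theorem 1 with a single zero.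

In this example take $g=e^{-z_0x}$ and any $f\in L^p(\mathbb R_+)$, and compute for $y<0$ the correlation
$$v(y)=\int f(x+y)g(x)\,dx=\int_0^\infty f(r)e^{-z_0(r-y)}dr=F(z_0)\,e^{z_0y}.$$
For $\Re z<0$,
$$V_-(z):=\int_{-\infty}^0v(y)e^{-zy}dy=\frac{F(z_0)}{z_0-z}.$$
So the transform of the left half of the correlation continues to the whole plane, with a single possible pole at $z_0$, and the pole is absent exactly when $F(z_0)=0$. We shall meet this again.

## 4. Where direct division stops

Let $f\in R_p$ and let $\varphi_0$ correspond to one of the $\rho_\alpha$. The natural attempt is to divide. If $F=\Phi_0A$ where $A$ is the transform of an integrable function $a$ on $\mathbb R_+$, then $f=\varphi_0*a=\int a(r)\varphi_0(\cdot-r)dr$ is an $L^p$-limit of combinations of right translates of $\varphi_0$, so $f\in N_p$. Such an $A$ must be bounded in $\Re z>0$.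

Exact division fails even in the example with no zero. Take $\varphi=e^{-x}$ and $f(x)=x^{-1/(2p)}1_{(0,1)}(x)\in L^p(\mathbb R_+)$. For real $x\ge1$, $F(x)\ge e^{-1}\int_0^{1/x}r^{-1/(2p)}dr=c\,x^{-1+1/(2p)}$, so $F(x)/\Phi(x)=(x+1)F(x)$ is unbounded. One therefore has to approximate, and for that one needs bounds on the quotient. For $\zeta$ the trouble is as follows. On a line $\Re s=\sigma>1$ things are fine: $\zeta(s)$ and $\alpha-\alpha^s$ are bounded away from $0$, so $|F/\Phi_0|\le C|s|$. But an $L^p$ statement needs control of the quotient up to $\Re z=0$, that is, up to $\Re s=\frac1p$, through the region where the zeros may lie. The hypothesis $f\in R_p$ says that $F/\zeta$ has no poles there; it gives no bound for its size. This is where the attempt stops.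

For $p=2$ one might instead look for inner factors, since the transform maps $L^2(\mathbb R_+)$ onto the Hardy space $H^2$ of the half-plane, and $\|f\|_2$ can be read off from $|F|$ on the imaginary axis. For $p\ne2$ this starting point is lost. Let $f=e^{-x}$ and $f_1=(1-2x)e^{-x}$, with $F=\frac1{z+1}$ and $F_1=\frac{z-1}{(z+1)^2}$. Then $|F|=|F_1|$ on the imaginary axis, and $\|f\|_2=\|f_1\|_2$, but $\|f\|_4^4=\frac14$ while
$$\|f_1\|_4^4=\tfrac12\int_0^\infty(1-u)^4e^{-2u}du=\tfrac12\Big(\tfrac12-1+\tfrac32-\tfrac32+\tfrac34\Big)=\tfrac18 .$$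

## 5. The left half of the correlation of $f$ and $g$

By Hahn–Banach, $R_p\subset N_p$ means: if $f\in R_p$ and $g\in L^q$ annihilates $N_p$, then $\int fg=0$. Instead of describing $f$ or $g$ alone, pair them first. Put
$$v(y)=\int f(x+y)g(x)\,dx=(f*\check g)(y),\qquad y\in\mathbb R .$$
This is a bounded continuous function and $v(0)=\int fg$. We aim to prove that $v=0$ on $(-\infty,0)$; then $v(0)=0$ by continuity. Let $V_-$ be the transform of $v1_{(-\infty,0)}$. It comes with a bound for free, $|V_-(z)|\le\|v\|_\infty/|\Re z|$ in $\Re z<0$. This is the control that division did not give. As in the example with one zero, we show that $V_-$ continues meromorphically to $\mathbb C$, that all its poles could come only from zeros of $\zeta$, and that $f\in R_p$ removes them. The continuation $h$ is then entire, well bounded on the left, and on the right a quotient of bounded holomorphic functions. The lemma of the next section turns this into exponential growth at most, with the exponent visible on the positive real axis. There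 $\zeta$ is known, and the exponent is $0$. So $h$ is bounded on $\mathbb C$, and Liouville's theorem finishes.

## 6. Entire functions bounded on a half-plane and of quotient type on the other

We recall three textbook facts.

*Phragmén–Lindelöf.* Let $k$ be holomorphic in a sector with vertex $0$ and opening $\pi/\beta$, continuous on its closure, with $|k|\le M$ on the two sides and $|k(z)|\le Ce^{C|z|^\gamma}$ for some $\gamma<\beta$. Then $|k|\le M$ in the sector.

*Blaschke products.* If $D\not\equiv0$ is bounded and holomorphic in $\Re z>0$, its zeros form a Blaschke product $B$, with $|B|\le1$. If $W$ is bounded and holomorphic there and vanishes at every zero of $D$ with at least the same multiplicity, then $W/B$ is holomorphic and $|W/B|\le\|W\|_\infty$. In particular this holds for $W=D$, and $D/B$ has no zeros.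

*Harnack.* If $u\ge0$ is harmonic in the unit disc, then $u(w)\le u(0)\frac{1+|w|}{1-|w|}$.

**Lemma A.** Let $\eta>0$, and let $h$ be entire and bounded on $\{\Re z\le\eta\}$. Suppose that in $\Re z>0$, $h=W/D$ with $W,D$ bounded and holomorphic there, $D\not\equiv0$. Then $\tau:=\max\big(0,\limsup_{x\to+\infty}\frac{\log|h(x)|}x\big)<\infty$, and
$$|h(z)|\le Ke^{\tau\Re z}\quad\text{for }\Re z\ge0,\qquad K=\sup_{\Re z=0}|h|.$$

**Proof.** We may assume $h\not\equiv0$. Write $z=x+iy$. Constants $C$ may change from line to line until they are fixed.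

**Step 1: remove the zeros of the denominator.** Let $B$ be the Blaschke product of the zeros of $D$ in $\Re z>0$ and $D_1=D/B$, so that $D_1$ is zero-free and $|D_1|\le\|D\|_\infty$. Since $W=hD$ with $h$ holomorphic, $W$ vanishes at the zeros of $D$ with at least the same multiplicities. Hence $W_1=W/B$ is holomorphic with $|W_1|\le\|W\|_\infty$, and $h=W_1/D_1$. Therefore $\log|h|\le C+u$ in $\Re z>0$, where $u=\log(\|D\|_\infty/|D_1|)\ge0$ is harmonic.

**Step 2: a first growth bound, from Harnack.** The map $w=\frac{z-1}{z+1}$ carries $\Re z>0$ to the disc and $1$ to $0$. Since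
$$\frac{1+|w|}{1-|w|}=\frac{(1+|w|)^2}{1-|w|^2}\le\frac{4|z+1|^2}{|z+1|^2-|z-1|^2}=\frac{|z+1|^2}{x},$$
we get $u(z)\le u(1)\,\frac{(x+1)^2+y^2}{x}$. For $x\ge\eta$ the right side is at most $C(1+|z|^2)$; if moreover $|y|\le x$, it is at most $C(1+|z|)$. For $0\le x\le\eta$, $h$ is bounded by hypothesis. So for a suitable constant $C$,
$$|h(z)|\le e^{C(1+|z|^2)}\ \ (\Re z\ge0),\qquad |h(z)|\le e^{C(1+|z|)}\ \ (|y|\le x).$$

**Step 3: improve order $2$ to order $1$.** Fix this $C$ and let $\kappa=\sqrt2\,C$. In the sector $\frac\pi4\le\arg z\le\frac\pi2$ consider $h(z)e^{-\kappa z}$. On the ray $\arg z=\frac\pi4$ we have $\Re z=|z|/\sqrt2$, so its modulus is at most $e^{C(1+|z|)-C|z|}=e^{C}$. On the imaginary axis it is at most $K$. The opening is $\pi/4$, and the growth is of order at most $2<4$. By Phragmén–Lindelöf it is bounded in the sector. The sector $-\frac\pi2\le\arg z\le-\frac\pi4$ is treated in the same way. Together with the bound in $|y|\le x$, this gives $|h(z)|\le C'e^{C'|z|}$ for $\Re z\ge0$. In particular $\tau<\infty$.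

**Step 4: the exact exponent.** Let $\varepsilon>0$ and $k(z)=h(z)e^{-(\tau+\varepsilon)z}$. On the positive real axis $k$ is bounded, by definition of $\tau$. On the imaginary axis $|k|\le K$. In each of the two quadrants of $\Re z\ge0$, of opening $\pi/2$, the growth is of order at most $1<2$, so $k$ is bounded in $\Re z\ge0$. A bounded function in the half-plane (opening $\pi$, order $0<1$) is bounded by its bound on the boundary, so $|k|\le K$. Let $\varepsilon\to0$. $\square$

## 7. Proof that $R_p\subset N_p$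

Let $1<p<\infty$. Let $S\subset L^p(\mathbb R_+)$ be $N_p$ in the variable $x$, let $f\in R_p$, and let $g\in L^q(\mathbb R_+)$ annihilate $S$. We show $\int fg=0$.

**Step 1: the correlations.** The purpose is to record what $g\perp S$ means and how $v$ behaves at $-\infty$. For $\varphi\in S$ put $u_\varphi=\varphi*\check g$, that is, $u_\varphi(y)=\int\varphi(x+y)g(x)dx$, and $v=f*\check g$. By Hölder's inequality and continuity of translations in $L^p$ these functions are bounded and continuous on $\mathbb R$. For $y\le0$, $\varphi(\cdot+y)$ is a right translate of $\varphi$, hence in $S$. So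
$$u_\varphi(y)=0\qquad(y\le0,\ \varphi\in S).\tag{4}$$
For $y<0$, $f(x+y)$ vanishes for $x<|y|$, so $|v(y)|\le\|f\|_p\|g1_{(|y|,\infty)}\|_q$. Since $q<\infty$,
$$v(y)\to0\qquad(y\to-\infty).\tag{5}$$
Finally $v(0)=\int fg$.

**Step 2: one generator with exponential decay.** We need a fixed $\varphi_0\in S$ whose transform lives beyond $\Re z=0$. Let $\varphi_0(x)=\rho_{1/2}(e^{-x})e^{-x/p}$ and fix $0<\delta<1/p$. As $\rho_{1/2}$ is bounded, $e^{\delta x}\varphi_0\in L^1(\mathbb R_+)$. So $\Phi_0$ is holomorphic in $\Re z>-\delta$, bounded on $\Re z\ge-\delta$, and $\Phi_0\not\equiv0$ by (1). Write $u_0=u_{\varphi_0}$.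

**Step 3: exchange relations.** These let us replace $\varphi_0$ by other elements of $S$. For $\psi\in L^p(\mathbb R_+)$ and every $y$,
$$\iint|\psi(y-r-t)|\,|\check g(t)|\,|\varphi_0(r)|\,dt\,dr\le\|\psi\|_p\|g\|_q\|\varphi_0\|_1<\infty .$$
By Fubini, $(\psi*\check g)*\varphi_0=\psi*(\varphi_0*\check g)=\psi*u_0$. With $\psi=f$ and with $\psi=\varphi\in S$,
$$v*\varphi_0=f*u_0,\qquad u_\varphi*\varphi_0=\varphi*u_0 .\tag{6}$$
By (4), $u_0$ and $u_\varphi$ live on $[0,\infty)$, so $f*u_0$ vanishes on $(-\infty,0)$. For $\Re z>0$, elements of $L^p(\mathbb R_+)$ and bounded functions on $\mathbb R_+$ become integrable after multiplication by $e^{-zx}$. Taking transforms in the second relation,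
$$U_\varphi\Phi_0=U_0\Phi\qquad(\Re z>0,\ \varphi\in S).\tag{7}$$

**Step 4: continue $V_-$ across the imaginary axis.** Let $v_-=v1_{(-\infty,0)}$, $v_+=v1_{[0,\infty)}$, and
$$w:=v_-*\varphi_0=f*u_0-v_+*\varphi_0,$$
the equality being the first relation in (6). The last expression shows that $w=0$ on $(-\infty,0)$. For $y\ge0$ only $r>y$ contributes to $\int v_-(y-r)\varphi_0(r)dr$, so
$$|w(y)|\le\|v\|_\infty\int_y^\infty|\varphi_0(r)|dr\le Ce^{-\delta y}.$$
Hence $W$ is holomorphic in $\Re z>-\delta$ and bounded on $\Re z\ge-\delta/2$. On the other side, $V_-(z)=\int_{-\infty}^0v(y)e^{-zy}dy$ is holomorphic in $\Re z<0$ and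
$$|V_-(z)|\le\frac{\|v\|_\infty}{|\Re z|}\qquad(\Re z<0).\tag{8}$$
For $-\delta<\Re z<0$ both $v_-e^{-zy}$ and $\varphi_0e^{-zy}$ are integrable, and Fubini gives $V_-\Phi_0=W$. Therefore
$$h:=V_-\ \text{ on }\Re z<0,\qquad h:=W/\Phi_0\ \text{ on }\Re z>-\delta$$
is a well-defined meromorphic function on $\mathbb C$. In $\Re z>0$ the second expression for $w$ gives $W=FU_0-V_+\Phi_0$, so
$$h+V_+=\frac{FU_0}{\Phi_0}\qquad(\Re z>0),\tag{9}$$
where $V_+$ is holomorphic in $\Re z>0$ because $v_+$ is bounded.

**Step 5: no poles in $\Re z>0$.** Here $f\in R_p$ is used. Let $\Re z_0>0$ and $s_0=z_0+\frac1p$. By (2) choose $\varphi\in S$, coming from some $\rho_\alpha$, with $\operatorname{ord}_{z_0}\Phi=m(s_0)$. By (7), $FU_0/\Phi_0=FU_\varphi/\Phi$. Here $U_\varphi$ is holomorphic at $z_0$ and $\operatorname{ord}_{z_0}F\ge m(s_0)=\operatorname{ord}_{z_0}\Phi$, so the quotient is holomorphic at $z_0$. By (9), so is $h$.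

**Step 6: no poles on $\Re z=0$.** Here the decay (5) is used. Let $\theta$ be real and $\varepsilon\downarrow0$. Then
$$\varepsilon|h(i\theta-\varepsilon)|\le\varepsilon\int_0^\infty|v(-y)|e^{-\varepsilon y}dy=\int_0^\infty|v(-r/\varepsilon)|e^{-r}dr\to0$$
by (5) and dominated convergence. At a pole $i\theta$ of $h$ the left side would stay bounded away from $0$.

**Step 7: $h$ is bounded.** By Steps 4–6, $h$ is entire. By (8) it is bounded on $\Re z\le-\delta/4$. On $\Re z>-\delta/2$ it is the quotient $W/\Phi_0$ of bounded holomorphic functions, with $\Phi_0\not\equiv0$. So Lemma A applies to $h(\cdot-\frac\delta2)$ with $\eta=\delta/4$. To find $\tau$, let $x\to+\infty$ and $s=x+\frac1p$. By (1),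
$$\Phi_0(x)=\frac{\zeta(s)}s\Big(\frac12-2^{-s}\Big)\sim\frac1{2s},$$
and $W$ is bounded, so $|h(x)|\le Cx$ for large $x$. Hence $\tau=0$, and $h$ is bounded on $\Re z\ge-\delta/2$, thus on $\mathbb C$.

**Step 8: conclusion.** By Liouville $h$ is constant, and by (8) it tends to $0$ as $\Re z\to-\infty$. So $h\equiv0$ and $V_-\equiv0$. By uniqueness of the Fourier transform of the integrable function $e^{-\sigma y}v_-(y)$, $\sigma<0$, we get $v_-=0$ a.e. Since $v$ is continuous, $v=0$ on $(-\infty,0)$ and $\int fg=v(0)=0$. With the inclusion of Section 2 this proves Theorem 1. $\blacksquare$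

## 8. The annihilator of the $\rho_\alpha$

**Dual form of Theorem 1.** For $1<p<\infty$ the annihilator of $\{\rho_\alpha:0<\alpha<1\}$ in $L^q(0,1)$ is the closed span $E$ in $L^q(0,1)$ of
$$\{t^{\varrho-1}(\log t)^k:\ \zeta(\varrho)=0,\ \Re\varrho>\tfrac1p,\ 0\le k<m(\varrho)\}.$$

**Proof.** The condition $\operatorname{ord}_\varrho Mf\ge m(\varrho)$ says that $\int_0^1f(t)t^{\varrho-1}(\log t)^kdt=0$ for $0\le k<m(\varrho)$. So $R_p$ is the set of $f\in L^p$ annihilated by $E$. The annihilator of $\{\rho_\alpha\}$ is that of $N_p=R_p$. By Hahn–Banach in $L^q$, whose dual is $L^p$, the elements of $L^q$ annihilated by everything that annihilates $E$ form the closed subspace $E$ itself. $\square$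

## 9. Dilation-invariant subspaces of $L^p(0,1)$, $1\le p\le\infty$

The proof in Section 7 used little about $\zeta$: invariance, one decaying generator, orders of vanishing, and, in Step 7, behavior at $+\infty$.

**Definition.** Let $S\ne\{0\}$ be a subspace of $L^p(0,1)$. Let $b_S\in(0,1]$ be the least $b$ such that every $\varphi\in S$ vanishes a.e. on $(b,1)$. For $\Re s>1/p$ let $m_S(s)=\min_{\varphi\in S\setminus\{0\}}\operatorname{ord}_sM\varphi$.

For example, let $S=\{f\in L^p:f=0\text{ a.e. on }(\frac12,1)\}$. Then $b_S=\frac12$ and $m_S\equiv0$, because $1_{(0,1/2)}$ has transform $2^{-s}/(\sqrt{2\pi}\,s)$. Next let $p>1$ and $S=\{f\in L^p:\int_0^1f\,dt=0\}$, which is invariant because $MT_af(s)=a^sMf(s)$. Here $b_S=1$, $m_S(1)=1$, and $m_S=0$ elsewhere, as one sees from $\varphi(t)=2t-1$, for which $\sqrt{2\pi}M\varphi(s)=\frac{s-1}{s(s+1)}$.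

**Theorem 2.** Let $1\le p\le\infty$, and let $S\ne\{0\}$ be a closed (weak-* closed if $p=\infty$) subspace of $L^p(0,1)$ with $T_aS\subset S$ for $0<a<1$. Assume $S$ contains one nonzero $\varphi_0$ with $\int_0^1|\varphi_0(t)|\,t^{\frac1p-1-\delta}dt<\infty$ for some $\delta>0$ (for example $t^{-\delta'}\varphi_0\in L^p$ with some $\delta'>\delta$). Then $S$ is exactly the set of $f\in L^p(0,1)$ such that

(a) $f=0$ a.e. on $(b_S,1)$;

(b) $\operatorname{ord}_sMf\ge m_S(s)$ for all $\Re s>1/p$;

(c) only if $p=1$: $Mf(1+i\theta)=0$ for every real $\theta$ such that $M\varphi(1+i\theta)=0$ for all $\varphi\in S$.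

In the parenthesis one uses Hölder's inequality: $t^{\frac1p-1-\delta+\delta'}=t^{-\frac1q+\delta'-\delta}\in L^q(0,1)$. In (c), $Mf(1+i\theta)$ exists since $t^{i\theta}$ is bounded.

Condition (c) cannot be dropped. For $p=1$ the space $S=\{f\in L^1:\int_0^1f=0\}$ is closed and invariant, contains $2t-1$, and has $b_S=1$ and $m_S\equiv0$ on $\Re s>1$; only (c), at $\theta=0$, tells it from $L^1(0,1)$.

**Remark (some hypothesis on $\varphi_0$ is needed).** For $p=2$ let $S$ correspond to $e^{-1/z}H^2(\Re z>0)$. Since $|e^{-1/z}|\le1$ in $\Re z>0$ with modulus $1$ on the boundary except at $0$, multiplication by it is isometric on $H^2$, so $S$ is closed. It is invariant, since right translation multiplies transforms by $e^{-\ell z}$. The element $e^{-1/z}/(z+1)$ has no zeros, so $m_S\equiv0$. If all elements of $S$ were supported in $[\ell,\infty)$ with $\ell>0$, this element would be $O(e^{-\ell x})$ as $x\to+\infty$, which is false; so $b_S=1$. But $S\ne L^2(0,1)$: the function $1/(z+1)\in H^2$ is not in $e^{-1/z}H^2$,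 because $e^{1/x}/(x+1)$ is not $O(x^{-1/2})$ as $x\downarrow0$, a bound that every element of $H^2$ satisfies.

**Proof of Theorem 2.** Elements of $S$ satisfy (a), (b), (c) by the definitions of $b_S$ and $m_S$. Conversely, let $f$ satisfy (a)–(c).

**Step 1: reduction to $b_S=1$.** Put $b=b_S$ and replace every $\varphi\in S$, and $f$, by $\varphi(b\,\cdot)$. Since these functions vanish on $(b,1)$, this multiplies Mellin transforms by $b^{-s}$ and keeps all orders. The map is an isomorphism of $L^p(0,b)$ onto $L^p(0,1)$ (also for the weak-* topologies), so the new $S$ is closed. It commutes with $T_a$: both $T_a(\varphi(b\,\cdot))$ and $(T_a\varphi)(b\,\cdot)$ equal $\varphi(bt/a)$ for $t<a$; for $t>a$ the first is $0$ and the second is $\varphi(bt/a)$ or $0$, which is $0$ a.e. since $bt/a>b$. The hypothesis on $\varphi_0$ is kept, and the new $b_S$ is $1$. In the variable $x$ this says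
$$\inf_{\varphi\in S\setminus\{0\}}\inf\operatorname{supp}\varphi=0,\tag{10}$$
and the hypothesis on $\varphi_0$ says $e^{\delta x}\varphi_0\in L^1(\mathbb R_+)$.

**Step 2: rerun Section 7.** Let $g\in L^q(\mathbb R_+)$ annihilate $S$; if $p=\infty$, let $g\in L^1$ lie in the pre-annihilator of $S$, that is, $\int\varphi g=0$ for all $\varphi\in S$. By Hahn–Banach (for $p=\infty$: a weak-* closed subspace is the annihilator of its pre-annihilator) it suffices to show $\int fg=0$. Go through the steps. In Step 1 of Section 7, boundedness and continuity of $\varphi*\check g$ and $f*\check g$ hold: for $p<\infty$ use continuity of translations in $L^p$, applied to $\varphi$ and $f$; for $p=\infty$ use it in $L^1$, applied to $\check g$. Relation (4) uses only invariance. Relation (5) needs $q<\infty$, so it holds for $1<p\le\infty$ and is not available for $p=1$. Step 2 there is now the hypothesis on $\varphi_0$. Steps 3 and 4 use only $\varphi_0\in L^1$, $e^{\delta x}\varphi_0\in L^1$, Hölder's inequality and (4), so they hold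 for every $p$. We obtain (6)–(9) and the meromorphic function $h$. Step 5 holds with $m_S$ in place of $m$: choose $\varphi\in S$ with $\operatorname{ord}_{z_0}\Phi=m_S(s_0)$ and use (b). Step 6 holds for $p>1$.

**Step 3: no poles on $\Re z=0$ when $p=1$.** Without (5) we use (c). By (8) with $\Re z=-\varepsilon$, a pole at $i\theta$ is at most simple, and its residue is $-\lim_{\varepsilon\downarrow0}\varepsilon\int_{-\infty}^0v(y)e^{\varepsilon y-i\theta y}dy$. Put $A_\varepsilon=\varepsilon\int_{-\infty}^0\check g(t)e^{\varepsilon t-i\theta t}dt$, so $|A_\varepsilon|\le\|g\|_\infty$. For $\psi\in L^1(\mathbb R_+)$, the substitution $y=t+r$ gives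
$$\varepsilon\int_{-\infty}^0(\psi*\check g)(y)e^{\varepsilon y-i\theta y}dy=\int_0^\infty\psi(r)e^{-i\theta r}\Big[e^{\varepsilon r}\varepsilon\int_{-\infty}^{-r}\check g(t)e^{\varepsilon t-i\theta t}dt\Big]dr=A_\varepsilon\Psi(i\theta)+o(1).\tag{11}$$
Indeed the bracket is bounded by $\|g\|_\infty$. For fixed $r$ it differs from $A_\varepsilon$ by at most $(e^{\varepsilon r}-1)\|g\|_\infty+e^{\varepsilon r}\varepsilon r\|g\|_\infty\to0$. Dominated convergence, with majorant $2\|g\|_\infty|\psi|$, gives the last equality.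

If $F(i\theta)=0$, then (11) with $\psi=f$ shows that the residue is $0$. If $F(i\theta)\ne0$, then by (c) some $\varphi\in S$ has $\Phi(i\theta)\ne0$. By (4), the left side of (11) with $\psi=\varphi$ is $0$, so $A_\varepsilon\Phi(i\theta)=o(1)$ and $A_\varepsilon\to0$. Then (11) with $\psi=f$ again gives residue $0$. So $h$ has no poles on $\Re z=0$.

**Step 4: $v_-$ has compact support.** We no longer know that $\tau=0$, but $\tau<\infty$ is useful. Now $h$ is entire, and Lemma A applies to $h(\cdot-\frac\delta2)$ as before. With $c_0=\delta/2$ it gives $\tau<\infty$ and a constant $C$ with $|h(z)|\le Ce^{\tau\Re z}$ for $\Re z\ge-c_0$. So $k(z)=h(z)e^{-\tau z}$ is bounded and holomorphic in $\Re z>-c_0$ and continuous up to the boundary. On $\Re z=-c_0$, $h=V_-$ is the Fourier transform of $e^{c_0y}v_-(y)\in L^2$, so $k$ is in $L^2$ there. A bounded holomorphic function is the Poisson integral of its boundary values, so the $L^2$ norms of $k$ on vertical lines are bounded by the one on the boundary: $k\in H^2(\Re z>-c_0)$.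 By the Paley–Wiener theorem, on the line $\Re z=-c_0$ the function $k$ is the transform of a function that vanishes on $(-\infty,0)$. On the same line it is the transform of $v_-(\cdot-\tau)$, since a shift by $\tau$ multiplies transforms by $e^{-\tau z}$. Hence $v_-(\cdot-\tau)=0$ on $(-\infty,0)$, so $\operatorname{supp}v_-\subset[-\tau,0]$. Consequently $h(z)=\int v_-(y)e^{-zy}dy$ for all $z\in\mathbb C$, since both sides are entire and agree for $\Re z<0$.

**Step 5: $v_-=0$, by Titchmarsh.** Recall Titchmarsh's convolution theorem: if $a,b$ are locally integrable, nonzero, with supports bounded below, then $\inf\operatorname{supp}(a*b)=\inf\operatorname{supp}a+\inf\operatorname{supp}b$. Let $\varphi\in S\setminus\{0\}$. Multiply (9) by $\Phi$ and use (7):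
$$h\Phi=FU_\varphi-V_+\Phi\qquad(\Re z>0).$$
By Step 4 all terms are transforms that converge absolutely on a line $\Re z=\sigma>0$. By uniqueness of Fourier transforms, $v_-*\varphi=f*u_\varphi-v_+*\varphi$ a.e. The right side vanishes on $(-\infty,0)$, by (4). If $v_-\ne0$, Titchmarsh gives $\inf\operatorname{supp}v_-+\inf\operatorname{supp}\varphi\ge0$ for all $\varphi\in S\setminus\{0\}$. By (10), $\inf\operatorname{supp}v_-\ge0$. But $v_-$ lives on $(-\infty,0)$, a contradiction. So $v_-=0$ in all cases, and by continuity $\int fg=v(0)=0$. $\blacksquare$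

## 10. The endpoints $p=1$ and $p=\infty$ for the functions $\rho_\alpha$

**Corollary 1.**

- For $p=1$: $\mathrm{span}_{L^1(0,1)}\{\rho_\alpha\}=L^1(0,1)$.
- For $p=\infty$: the weak-* closed span of $\{\rho_\alpha:0<\alpha<1\}$ in $L^\infty(0,1)$ is $\{f\in L^\infty(0,1):Mf/\zeta\text{ holomorphic in }\Re s>0\}$. Equivalently, $\{g\in L^1(0,1):\int_0^1g\rho_\alpha\,dt=0\ \forall\alpha\}$ is the $L^1$-closed span of $t^{\varrho-1}(\log t)^k$, $0\le k<m(\varrho)$, over all nontrivial zeros $\varrho$.

**Proof.** Let $S$ be the span in question, closed in norm or weak-*.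

**Step 1: $b_S$ and $m_S$.** By (3) and continuity of $T_a$ (weak-* continuity for $p=\infty$, where $T_a$ is the adjoint of $g\mapsto a\,g(a\,\cdot)$ on $L^1$), $S$ is invariant. Since $\rho_\alpha=\alpha$ near $t=1$, $b_S=1$. For $\Re s>1/p$ the functionals $f\mapsto(Mf)^{(k)}(s)$ are continuous, and weak-* continuous if $p=\infty$, because then $t^{s-1}(\log t)^k\in L^1$. So $m_S(s)\ge m(s)$ by (2), and (2) also gives $m_S(s)\le m(s)$.

**Step 2: the case $p=1$.** Here $\varphi_0=\rho_{1/2}$ satisfies the hypothesis of Theorem 2 for $0<\delta<1$, as $\int_0^1|\rho_{1/2}|t^{-\delta}dt<\infty$. Since $\zeta(s)\ne0$ for $\Re s\ge1$, $m_S\equiv0$ on $\Re s>1$. On $\Re s=1$ there is no common zero: at $s=1$ the value in (1) is $-\alpha\log\alpha\ne0$, and at $1+i\theta$ with $\theta\ne0$ choose $\alpha$ with $\alpha^{i\theta}\ne1$. So (a), (b), (c) are void and $S=L^1(0,1)$.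

**Step 3: a decaying element for $p=\infty$.** Now $\rho_{1/2}$ does not qualify: it equals $\frac12$ on $(\frac1{n+1},\frac1n]$ for odd $n$, and $\int_0^1|\rho_{1/2}|t^{-1-\delta}dt\ge\frac12\sum_{n\ \mathrm{odd}}\frac{n^{1+\delta}}{n(n+1)}=\infty$. We average. Let $k(\alpha)=1-3\log\frac1\alpha+\log^2\frac1\alpha$. For $\Re s>-1$,
$$\int_0^1k(\alpha)\alpha^sd\alpha=\frac1{s+1}-\frac3{(s+1)^2}+\frac2{(s+1)^3}=\frac{s(s-1)}{(s+1)^3},$$
so $\int_0^1k\,d\alpha=\int_0^1\alpha k\,d\alpha=0$. Put $\varphi_0=\int_0^1k(\alpha)\rho_\alpha\,d\alpha$. As $|\rho_\alpha|\le1$ and $k\in L^1(0,1)$, Fubini applies: every $g\in L^1$ that annihilates all $\rho_\alpha$ annihilates $\varphi_0$, so $\varphi_0\in S$. By (1), with $\int_0^1\alpha k\,d\alpha=0$,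
$$\sqrt{2\pi}\,M\varphi_0(s)=-\frac{\zeta(s)}{s}\cdot\frac{s(s-1)}{(s+1)^3}=-\frac{\zeta(s)(s-1)}{(s+1)^3},$$
so $\varphi_0\ne0$.

**Step 4: its decay at $t=0$.** Since $\int k=\int\alpha k=0$,
$$\varphi_0(t)=\int_0^1k(\alpha)\Big(\rho(\alpha/t)-\frac12\Big)d\alpha .$$
Put $\ell=\log\frac1t$. The part $\alpha<t$ is at most
$$\frac12\int_0^t|k|\,d\alpha\le\frac12\int_0^t\Big(1+3\log\frac1\alpha+\log^2\frac1\alpha\Big)d\alpha=\frac t2(\ell^2+5\ell+6).$$
For the rest, let $B(x)=\int_0^x(\rho-\frac12)=\frac12(\rho(x)^2-\rho(x))$, so $|B|\le\frac18$ and $B(1)=0$. As $\frac{d}{d\alpha}[tB(\alpha/t)]=\rho(\alpha/t)-\frac12$ for almost all $\alpha$, and $k(1)=1$, integration by parts gives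
$$\int_t^1k(\alpha)\Big(\rho(\alpha/t)-\frac12\Big)d\alpha=tB(1/t)-t\int_t^1k'(\alpha)B(\alpha/t)\,d\alpha .$$
Since $|k'(\alpha)|\le\frac1\alpha(3+2\log\frac1\alpha)$, this is at most $\frac t8(1+3\ell+\ell^2)$ in modulus. Altogether $\varphi_0(t)=O(t\log^2(e/t))$, and $\int_0^1|\varphi_0|t^{-1-\delta}dt<\infty$ for any $0<\delta<1$.

**Step 5: the case $p=\infty$.** Theorem 2 gives $S=\{f\in L^\infty:\operatorname{ord}_sMf\ge m(s)\text{ for }\Re s>0\}$, which is the claim. For the equivalent form, let $E\subset L^1(0,1)$ be the closed span of the functions $t^{\varrho-1}(\log t)^k$ in the statement; the zeros of $\zeta$ in $\Re s>0$ are the nontrivial zeros. The set just described is the annihilator of $E$ in $L^\infty$. By the bipolar theorem, the pre-annihilator of the annihilator of $E$ is $E$, and $S$ is the annihilator of its own pre-annihilator, which is that of $\{\rho_\alpha\}$. So the two statements are equivalent. $\square$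

## 11. One or two generators and their dilates

**Corollary 2.** Let $1<p<\infty$. For fixed $\alpha\in(0,1)$,
$$\mathrm{span}_{L^p}\{T_a\rho_\alpha:0<a\le1\}=\Big\{f\in L^p(0,1):\ \frac{Mf(s)}{\zeta(s)(1-\alpha^{s-1})}\ \text{holomorphic in}\ \Re s>\tfrac1p\Big\}.$$
For $\alpha,\beta\in(0,1)$, $\mathrm{span}_{L^p}\{T_a\rho_\alpha,\,T_a\rho_\beta:0<a\le1\}=N_p$ if and only if $\log\alpha/\log\beta$ is irrational.

**Proof.**

**Step 1: the data of the spans.** Since $T_bT_a=T_{ab}$, these spans are invariant. They contain $\rho_\alpha$, which is bounded, so the hypothesis of Theorem 2 holds with $0<\delta<\frac1p$; and $\rho_\alpha=\alpha$ near $t=1$, so $b_S=1$. Because $MT_af(s)=a^sMf(s)$, dilates have the same orders of vanishing. By continuity of $f\mapsto(Mf)^{(k)}(s)$, $m_S(s)$ is the minimum of the orders of the generators.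

**Step 2: one generator.** By (1), $\sqrt{2\pi}M\rho_\alpha(s)=\frac{\alpha}{s}\zeta(s)(1-\alpha^{s-1})$, where the zero of the last factor at $s=1$ cancels the pole of $\zeta$. So $m_S(s)$ is the order of $\zeta(s)(1-\alpha^{s-1})$ at $s$, and Theorem 2 is the first claim.

**Step 3: common zeros for two generators.** The zeros of $1-\alpha^{s-1}$ are the points $1+i\theta$ with $\theta\log\alpha\in2\pi\mathbb Z$, and similarly for $\beta$. A common zero with $\theta\ne0$ has $\theta\log\alpha=2\pi j$ and $\theta\log\beta=2\pi k$ with $j,k\neq0$, so $\log\alpha/\log\beta=j/k$ is rational. Conversely, if $\log\alpha/\log\beta=j/k$, then $\theta=2\pi j/\log\alpha$ gives $\theta\log\beta=2\pi k$, so $1+i\theta$ is a common zero.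

**Step 4: irrational ratio.** Then at each $s\ne1$ at least one of the two factors is nonzero, and at $s=1$ both $M\rho_\alpha$ and $M\rho_\beta$ are nonzero. So the minimal orders equal $m(s)$ everywhere in $\Re s>\frac1p$. These, and $b_S=1$, are also the data of $N_p$. By Theorem 2, used for both spaces, they coincide.

**Step 5: rational ratio.** Let $1+i\theta$, $\theta\ne0$, be a common zero. By continuity of $f\mapsto Mf(1+i\theta)$ on $L^p$, $p>1$, all elements of the span of the dilates of $\rho_\alpha,\rho_\beta$ have Mellin transform vanishing at $1+i\theta$. But $\zeta(1+i\theta)\ne0$, and choosing $\gamma\in(0,1)$ with $\gamma^{i\theta}\ne1$ we get $M\rho_\gamma(1+i\theta)\ne0$ by (1). So the span is strictly smaller than $N_p$. $\square$
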